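\title{Moments of the Fourier Degree and Moments of the Sensitivity of Boolean Functions}

\begin{abstract}
For a Boolean function $f:\{0,1\}^n\to\{-1,1\}$ we compare the binomial moments $\sum_S\hat f(S)^2\binom{|S|}{d}$ of its Fourier spectrum with the moments $\mathbb{E}[s(f,x)^d]$ of its pointwise sensitivity. Let $a_d$ be the best constant, independent of $n$ and $f$, with which the second quantity bounds the first. We prove that $a_d\le 2^{-d}\binom{2d}{d}\le 2^d$, which confirms the conjecture $a_d\le 2^{O(d)}$. The proof expresses the top Fourier coefficient of $f$ on a $d$-dimensional subcube as a signed count of closed walks along sensitive edges, and then counts these walks. We deduce bounds on ordinary and exponential moments of the spectrum, and we show that $a_d\ge\frac{1}{16d}(2e^3\ln(2d))^{-d}$.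
\end{abstract}

\section{Introduction}

\subsection{The problem}

Throughout, $[n]=\{1,\dots,n\}$, $e_i$ is the $i$-th unit vector of $\{0,1\}^n$, $\oplus$ is coordinatewise addition modulo $2$, and $\mathbb{E}$ of a function on a cube is its average over a uniformly distributed point. For $S\subseteq[n]$ let $\chi_S(x)=(-1)^{\sum_{i\in S}x_i}$. We recall three facts. First, $\chi_S\chi_T=\chi_{S\triangle T}$. Second, flipping the coordinate $x_i$ changes the sign of $\chi_S(x)$ if $i\in S$ and leaves it unchanged if $i\notin S$. Third, the $\chi_S$ form an orthonormal basis for the inner product $\mathbb{E}[\varphi\psi]$, so every $\varphi:\{0,1\}^n\to\mathbb{R}$ has a unique expansion $\varphi=\sum_S\hat\varphi(S)\chi_S$, and $\mathbb{E}[\varphi^2]=\sum_S\hat\varphi(S)^2$ (Parseval's identity).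

A \emph{Boolean function} is a map $f:\{0,1\}^n\to\{-1,1\}$. By Parseval's identity the numbers $\hat f(S)^2$ sum to $1$, so they define a random set $S$; we write $K_f=|S|$ for its size. The distribution of $K_f$ says how high in the spectrum the weight of $f$ lies. The \emph{sensitivity} $s(f,x)$ of $f$ at $x$ is the number of $i\in[n]$ with $f(x\oplus e_i)\ne f(x)$; such $i$ are the \emph{sensitive directions} at $x$.

The global quantity $K_f$ and the local quantity $s(f,x)$ have the same mean. Indeed, $\frac12\bigl(f(x)-f(x\oplus e_i)\bigr)=\sum_{S\ni i}\hat f(S)\chi_S(x)$, and the square of the left side is the indicator that $i$ is sensitive at $x$. Parseval's identity and summation over $i$ give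
\begin{equation}\label{eq:first}
\sum_{S}\hat f(S)^2\,|S|=\mathbb{E}[s(f,x)].
\end{equation}
It is natural to ask whether the higher moments of the sensitivity control those of $K_f$. For an integer $d\ge1$ let $a_d$ be the smallest constant such that for every $n\ge1$ and every Boolean function $f$ on $\{0,1\}^n$,
\begin{equation}\label{eq:ad}
\sum_{S\subseteq[n]}\hat f(S)^2\binom{|S|}{d}\le a_d\,\mathbb{E}\bigl[s(f,x)^d\bigr].
\end{equation}
For constant $f$ both sides vanish, so $a_d$ is the supremum of the ratio of the two sides over nonconstant $f$. By \eqref{eq:first}, $a_1=1$.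

How should $a_d$ depend on $d$? For the parity function $f=\chi_{[n]}$ both $K_f$ and $s(f,x)$ are identically $n$, and the ratio $\binom nd/n^d$ tends to $1/d!$; hence $a_d\ge1/d!$. Two standard distributions serve as yardsticks. A Poisson variable $K$ of mean $\mu$ has $\mathbb{E}\binom Kd=\mu^d/d!$, and a geometric variable $K$ on $\{0,1,\dots\}$ of mean $\mu$ has $\mathbb{E}\binom Kd=\mu^d$. A bound $a_d\le C^d$ thus says that, for a function whose sensitivity never exceeds $s$, the binomial moments of $K_f$ are at most those of a geometric variable of mean $Cs$: this is the growth that goes with an exponential tail at the scale $s$. A bound $a_d\le C^d/d!$, which parity alone would permit, would correspond to a Poisson tail.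

It is known that $a_d$ is finite and that $a_d\le2^{O(d^{3/2})}$. The problem we address, taken from \cite{RS}, is the conjecture that \emph{there is an absolute constant $c$ such that $a_d\le2^{cd}$ for all $d\ge1$.}

\subsection{Results}

The conjecture holds with $c=1$. For $T\subseteq[n]$ put $f_T=\sum_{S\supseteq T}\hat f(S)\chi_S$, and let $(2d-1)!!=1\cdot3\cdots(2d-1)=(2d)!/(2^d\,d!)$.

\begin{theorem}\label{thm:main}
For all $d,n\ge1$ and every Boolean function $f$ on $\{0,1\}^n$,
\[
\sum_{S}\hat f(S)^2\binom{|S|}{d}\;\le\;\sum_{|T|=d}\mathbb{E}|f_T|\;\le\;2^{-d}\binom{2d}{d}\,\mathbb{E}\bigl[s(f,x)^d\bigr].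
\]
In particular $a_d\le2^{-d}\binom{2d}{d}=\frac{(2d-1)!!}{d!}\le2^d$.
\end{theorem}

\begin{theorem}\label{thm:moments}
\begin{enumerate}
\item[(a)] For $d\ge1$ let $b_d$ be the least constant such that $\sum_S\hat f(S)^2|S|^d\le b_d\,\mathbb{E}[s(f,x)^d]$ for all Boolean functions $f$. Then $b_d=d!\,a_d$, and hence $b_d\le(2d-1)!!$.
\item[(b)] If $\max_xs(f,x)\le s$ with $s\ge1$, then $\sum_S\hat f(S)^2e^{\theta|S|}\le(1-2\theta s)^{-1/2}$ for $0\le\theta<\frac1{2s}$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:lower}
For all $d\ge1$, $\;a_d\ge\frac1{16d}\bigl(2e^3\ln(2d)\bigr)^{-d}$.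
\end{theorem}

Since $16d\le16^d$, Theorems \ref{thm:main} and \ref{thm:lower} give $(32e^3\ln(2d))^{-d}\le a_d\le2^d$. Thus $2^{-O(d\log\log(d+2))}\le a_d\le2^d$, and the upper bound is tight up to a factor $(O(\log(d+1)))^d$. Because $d!\ge(d/e)^d$, the Poisson-type bound $a_d\le C^d/d!$ fails for every constant $C$. We do not determine whether $a_d\ge2^{-O(d)}$.

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to two statements about closed walks along sensitive edges: a lower bound for their number in each subcube and an upper bound for their total number. Section~\ref{sec:square} verifies both by hand for $d=2$, and Sections \ref{sec:trace} and \ref{sec:count} prove them in general. Theorems \ref{thm:moments} and \ref{thm:lower} are proved in Sections \ref{sec:moments} and \ref{sec:lower}.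

\section{Subcubes, imbalance and doubled walks}\label{sec:reduction}

Fix $d,n\ge1$ and a Boolean function $f$ on $\{0,1\}^n$, and write $s(x)=s(f,x)$. If $d>n$ the first two quantities in Theorem~\ref{thm:main} vanish, so let $d\le n$.

The proof of \eqref{eq:first} worked because $f_{\{i\}}(x)$ depends only on the values of $f$ on one edge. In the same way $f_T(x)$ depends only on the values of $f$ on a subcube. A \emph{$d$-dimensional subcube with direction set $T$}, where $|T|=d$, is a set $C$ of $2^d$ points obtained by fixing all coordinates outside $T$. On $C$ we consider the two-coloring and its \emph{imbalance}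
\[
g=f\chi_T:C\to\{-1,1\},\qquad\delta_C=\sum_{y\in C}g(y).
\]

\begin{lemma}\label{lem:reduction}
If $C$ has direction set $T$ and $x\in C$, then $f_T(x)=2^{-d}\chi_T(x)\,\delta_C$. Moreover, with $C$ ranging over all $d$-dimensional subcubes,
\[
\sum_S\hat f(S)^2\binom{|S|}d=\sum_{|T|=d}\mathbb{E}[f_T^2]\le\sum_{|T|=d}\mathbb{E}|f_T|=2^{-n}\sum_C|\delta_C|.
\]
\end{lemma}

\begin{proof}
Average $f\chi_T=\sum_S\hat f(S)\chi_{S\triangle T}$ over $C$. If $S\not\supseteq T$, then $S\triangle T$ contains some $i\in T$; the map $y\mapsto y\oplus e_i$ permutes $C$ and reverses the sign of $\chi_{S\triangle T}$, so the average of this character is $0$. If $S\supseteq T$, then $\chi_{S\triangle T}=\chi_{S\setminus T}$ is constant on $C$, with value $\chi_S(x)\chi_T(x)$. Hence $2^{-d}\delta_C=\chi_T(x)f_T(x)$, which is the first claim.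

By Parseval's identity $\mathbb{E}[f_T^2]=\sum_{S\supseteq T}\hat f(S)^2$, and a set $S$ contains $\binom{|S|}d$ sets $T$ of size $d$; this is the first equality. Since $|\delta_C|\le2^d$, we have $|f_T|\le1$ and so $f_T^2\le|f_T|$. Finally, the subcubes with direction set $T$ partition $\{0,1\}^n$, and each contributes $2^d\cdot2^{-d}|\delta_C|$ to $\sum_x|f_T(x)|$.
\end{proof}

The \emph{sensitivity graph} $G$ has vertex set $\{0,1\}^n$, and its edges are the pairs $\{x,x\oplus e_i\}$ with $f(x)\ne f(x\oplus e_i)$; the degree of $x$ in $G$ is $s(x)$. Since $\chi_T$ changes sign along every edge of $C$,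
\begin{equation}\label{eq:mono}
\text{an edge $\{x,y\}$ of $C$ belongs to $G$ if and only if $g(x)=g(y)$.}
\end{equation}
So we must show that an unbalanced coloring of $C$ forces many monochromatic edges, in a form that can be summed over all $C$ and compared with $\sum_xs(x)^d$. The difficulty is the summation. A subgraph of $G$ that uses only $j<d$ directions lies in $\binom{n-j}{d-j}$ subcubes of dimension $d$, so charging $|\delta_C|$ to such subgraphs would produce a bound that grows with $n$. The objects we charge must use all $d$ directions of $C$, and the shortest closed walks that do so have length $2d$.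

For $x\in\{0,1\}^n$ and a word $w=w_1\cdots w_m$ with letters in $[n]$, the \emph{walk of $(x,w)$} is the sequence $y_0=x$, $y_j=y_{j-1}\oplus e_{w_j}$; it \emph{lies in $G$} if all pairs $\{y_{j-1},y_j\}$ are edges of $G$. A \emph{doubled word on $T$} is a word of length $2d$ in which every element of $T$ occurs exactly twice; its walks are closed. For a subcube $C$ with direction set $T$, let $\mathcal W(C)$ be the set of pairs $(x,w)$ such that $x\in C$, $w$ is a doubled word on $T$, and the walk of $(x,w)$ lies in $G$.

\begin{proposition}\label{prop:local}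
For every $d$-dimensional subcube $C$, $\;d!\,|\delta_C|\le|\mathcal W(C)|$.
\end{proposition}

\begin{proposition}\label{prop:count}
$\sum_C|\mathcal W(C)|\le(2d-1)!!\,\sum_xs(x)^d$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from the two propositions]
Together they give
\[
2^{-n}\sum_C|\delta_C|\le\frac{(2d-1)!!}{d!}\,\mathbb{E}[s(x)^d],
\]
and Lemma~\ref{lem:reduction} turns this into the two displayed inequalities, because $\frac{(2d-1)!!}{d!}=\frac{(2d)!}{2^d\,d!\,d!}=2^{-d}\binom{2d}d$. The last claim follows from $\binom{2d}d\le4^d$.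
\end{proof}

For $d=1$ both propositions are equalities: an edge $C$ in direction $i$ has $|\delta_C|=2$ and $\mathcal W(C)=\{(x,ii):x\in C\}$ if it belongs to $G$, and $\delta_C=0$, $\mathcal W(C)=\emptyset$ otherwise.

\section{The case $d=2$}\label{sec:square}

Let $C$ be a square with directions $1$ and $2$. There are six doubled words. The walks of $1122$, $2211$, $1221$, $2112$ traverse each of their edges twice; call them \emph{retracing}. The walks of $1212$ and $2121$ go once \emph{around} the square. Replacing $g$ by $-g$ changes neither $|\delta_C|$ nor $G$, so up to the symmetries of the square there are four colorings, shown in Figure~\ref{fig:squares}.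

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \x in {0,2.5,5,7.5} \draw[dotted] (\x,0) rectangle (\x+1,1);
\draw[very thick] (0,0) rectangle (1,1);
\draw[very thick] (2.5,1)--(2.5,0)--(3.5,0);
\draw[very thick] (5,0)--(6,0) (5,1)--(6,1);
\foreach \x/\y in {0/0,1/0,0/1,1/1,2.5/0,3.5/0,2.5/1,5/0,6/0,7.5/0,8.5/1} \fill (\x,\y) circle (2.5pt);
\foreach \x/\y in {3.5/1,5/1,6/1,8.5/0,7.5/1} \filldraw[fill=white] (\x,\y) circle (2.5pt);
\node at (0.5,-0.45) {(i) $\delta_C=4$};
\node at (3,-0.45) {(ii) $\delta_C=2$};
\node at (5.5,-0.45) {(iii) $\delta_C=0$};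
\node at (8,-0.45) {(iv) $\delta_C=0$};
\end{tikzpicture}
\caption{The two-colorings $g$ of a square $C$, up to symmetry and exchange of the colors. Black vertices have $g=1$, white vertices have $g=-1$, and $\delta_C$ is the sum of $g$. The thick edges are the monochromatic ones, that is, the edges of the sensitivity graph.}
\label{fig:squares}
\end{figure}

In case (i) every word is allowed from each of the four starting points, which gives $16$ retracing walks and $8$ walks around the square. In case (ii) let $g(11)=-1$, so that $G$ contains the edge from $00$ to $10$ in direction $1$ and the edge from $00$ to $01$ in direction $2$. From $00$ the words $1122$ and $2211$ are allowed, from $10$ only $1221$, from $01$ only $2112$, and from $11$ none: $4$ retracing walks and none around the square. In cases (iii) and (iv) no two edges of $G$ in different directions exist, and $\mathcal W(C)$ is empty. In all four cases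
\begin{equation}\label{eq:d2}
2\,|\delta_C|=\#\{\text{retracing walks}\}-\#\{\text{walks around } C\},
\end{equation}
namely $8=16-8$, $4=4-0$, $0=0$, $0=0$. This proves Proposition~\ref{prop:local} for $d=2$ and shows what is behind it. The plain count $|\mathcal W(C)|$ is $6|\delta_C|$ in case (i) and $2|\delta_C|$ in case (ii), so it is not a fixed multiple of the imbalance; it becomes one when going around a square costs a sign $-1$.

For Proposition~\ref{prop:count}, sort all walks by the pattern $iijj$, $ijji$ or $ijij$ of their word. A walk $y_0,\dots,y_4$ of pattern $iijj$ is determined by $y_0$ and two sensitive directions at $y_0$. A walk of pattern $ijji$ or $ijij$ is determined by $y_1$ and the two directions $i,j$, which are sensitive at $y_1$. Each pattern therefore has at most $\sum_ys(y)^2$ walks, and there are $3=3!!$ patterns. (For $d=2$ one may drop the negative term in \eqref{eq:d2} and count only two patterns; this gives $a_2\le1$, so the bound $a_2\le\frac32$ of Theorem~\ref{thm:main} is not sharp.)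

\section{A signed cube and a trace identity}\label{sec:trace}

Closed walks are counted by traces of powers of an adjacency matrix. Following \eqref{eq:d2}, we put signs on the edges of the cube so that the product around every square is $-1$. To pick out the walks that use every direction exactly twice, we also give each direction $i$ a variable weight $\lambda_i$.

For $x\in\{0,1\}^d$ and $i\in[d]$ let $\sigma_i(x)=(-1)^{x_1+\dots+x_{i-1}}$. Then
\begin{equation}\label{eq:sigma}
\sigma_i(x\oplus e_j)=\sigma_i(x)\ \text{ if } j\ge i,\qquad\sigma_i(x\oplus e_j)=-\sigma_i(x)\ \text{ if } j<i.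
\end{equation}
The case $j=i$ says that $\sigma_i(x)$ is a sign attached to the edge $\{x,x\oplus e_i\}$. For $\lambda\in\mathbb{R}^d$ let $H=H(\lambda)$ be the matrix indexed by $\{0,1\}^d$ with $H_{x,\,x\oplus e_i}=\lambda_i\sigma_i(x)$ and all other entries $0$.

\begin{lemma}\label{lem:square}
$H^2=\rho I$, where $\rho=\lambda_1^2+\dots+\lambda_d^2$.
\end{lemma}

\begin{proof}
The entry $(H^2)_{x,z}$ is a sum over walks of length two from $x$ to $z$, so it vanishes unless $z=x$ or $z=x\oplus e_i\oplus e_j$ with $i<j$. By \eqref{eq:sigma}, $(H^2)_{x,x}=\sum_i\lambda_i^2\sigma_i(x)\sigma_i(x\oplus e_i)=\rho$. In the other case there are two walks, through $x\oplus e_i$ and through $x\oplus e_j$, and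
\[
(H^2)_{x,z}=\lambda_i\lambda_j\bigl(\sigma_i(x)\sigma_j(x\oplus e_i)+\sigma_j(x)\sigma_i(x\oplus e_j)\bigr)=\lambda_i\lambda_j\sigma_i(x)\sigma_j(x)(-1+1)=0.\qedhere
\]
\end{proof}

Without the signs the last entry would be $2\lambda_i\lambda_j$, and the lemma would fail for $d\ge2$. The point of the relation $H^2=\rho I$ is that it ties together the two principal submatrices of any partition of the index set: each is determined, after squaring, by the off-diagonal blocks, and the two products of these blocks have the same power traces.

\begin{lemma}\label{lem:trace}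
Let $H$ be a real matrix indexed by a finite set $V$ with $H^2=\rho I$. Let $V=V_+\cup V_-$ be a partition and let $H_+$, $H_-$ be the principal submatrices of $H$ indexed by $V_+$, $V_-$. Then for all $k\ge0$,
\[
\operatorname{tr}H_+^{2k}-\operatorname{tr}H_-^{2k}=\rho^k\bigl(|V_+|-|V_-|\bigr).
\]
\end{lemma}

\begin{proof}
If one part is empty, the other submatrix is $H$, the trace over the empty part is $0$, and the claim is $\operatorname{tr}H^{2k}=\rho^k|V|$. Otherwise write $H=\begin{pmatrix}H_+&P\\Q&H_-\end{pmatrix}$. The diagonal blocks of $H^2=\rho I$ read $H_+^2=\rho I-PQ$ and $H_-^2=\rho I-QP$, with identity matrices of sizes $|V_+|$ and $|V_-|$. By the binomial theorem,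
\[
\operatorname{tr}H_+^{2k}=\rho^k|V_+|+\sum_{j=1}^k\binom kj(-1)^j\rho^{k-j}\operatorname{tr}(PQ)^j,
\]
and the same formula holds for $H_-$ with $|V_-|$ and $QP$. For $j\ge1$ put $R=Q(PQ)^{j-1}$; then $(PQ)^j=PR$ and $(QP)^j=RP$, and $\operatorname{tr}PR=\operatorname{tr}RP$. The two sums over $j$ cancel.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
List the direction set of $C$ in increasing order and identify $C$ with $\{0,1\}^d$ by keeping only these coordinates; the directions become $1,\dots,d$. Let $V_\pm=\{y\in C:g(y)=\pm1\}$, so that $|V_+|-|V_-|=\delta_C$. Lemmas \ref{lem:square} and \ref{lem:trace} with $k=d$ give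
\begin{equation}\label{eq:poly}
\operatorname{tr}H_+(\lambda)^{2d}-\operatorname{tr}H_-(\lambda)^{2d}=(\lambda_1^2+\dots+\lambda_d^2)^d\,\delta_C\qquad(\lambda\in\mathbb{R}^d).
\end{equation}
Both sides are polynomials in $\lambda$, so their coefficients agree. The coefficient of $\lambda_1^2\cdots\lambda_d^2$ on the right is $d!\,\delta_C$ by the multinomial theorem.

On the left, $\operatorname{tr}H_\pm^{2d}$ is the sum of the products $H_{y_0,y_1}H_{y_1,y_2}\cdots H_{y_{2d-1},y_{2d}}$ over all sequences $y_0,\dots,y_{2d}=y_0$ in $V_\pm$. Only sequences of neighboring points contribute. These are the walks of pairs $(x,w)$, with $w\in[d]^{2d}$, that are closed and stay in $V_\pm$, and such a walk contributes $\lambda_{w_1}\cdots\lambda_{w_{2d}}$ times a sign that does not depend on $\lambda$. The monomial is $\lambda_1^2\cdots\lambda_d^2$ exactly when $w$ is a doubled word, and then the walk is closed automatically. By \eqref{eq:mono}, a walk in $C$ stays in $V_+$ or stays in $V_-$ exactly when it lies in $G$. So the contributing pairs are those of $\mathcal W(C)$, and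
\[
d!\,\delta_C=\sum_{(x,w)\in\mathcal W(C)}\varepsilon(x,w),\qquad\varepsilon(x,w)\in\{-1,1\},
\]
where $\varepsilon(x,w)$ is $g(x)$ times the product of the edge signs along the walk. The triangle inequality completes the proof.
\end{proof}

\section{Counting doubled walks}\label{sec:count}

A doubled walk makes $d$ free choices of a direction, each among the sensitive directions at some vertex. For $d=2$ both choices could be made at one vertex. For $d\ge3$ this is no longer so. A walk of pattern $ijkkji$ is determined by a path $y_0,y_1,y_2,y_3$ in $G$, and the number of such paths is at most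
\[
\sum_{(y,z)}s(y)s(z)\le\sum_{(y,z)}\tfrac12\bigl(s(y)^2+s(z)^2\bigr)=\sum_ys(y)^3,
\]
where $(y,z)$ runs over the ordered pairs of neighbors in $G$, and each vertex $y$ occurs $s(y)$ times in each position. In general we remove the steps of a walk one at a time. Removing a step whose direction occurs nowhere else produces a factor $s(\cdot)$ at the new endpoint, and the inequality of arithmetic and geometric means merges it with the factors already collected. The induction therefore has to carry a weight $s(y_v)^a$ at a single marked vertex, and steps have to be removed from an end of the walk that is not marked.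

Let $u=(\ell_1,\dots,\ell_m)$, $m\ge0$, be a sequence of abstract labels, and let $L(u)$ be the set of labels that occur in it. A \emph{realization} of $u$ is a pair $(y_0,\iota)$ with $y_0\in\{0,1\}^n$ and $\iota:L(u)\to[n]$ such that the walk $y_0,\dots,y_m$ of $(y_0,\iota(\ell_1)\cdots\iota(\ell_m))$ lies in $G$. The map $\iota$ need not be injective. Let $\mathcal R(u)$ be the set of realizations. We use the convention $0^0=1$.

\begin{lemma}\label{lem:walks}
Let $u$ have length $m$ and $q=|L(u)|$. For all integers $0\le v\le m$ and $a\ge0$,
\[
\sum_{(y_0,\iota)\in\mathcal R(u)}s(y_v)^a\le\sum_xs(x)^{a+q}.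
\]
\end{lemma}

\begin{proof}
We use induction on $m$, for all $u$, $v$, $a$ at once. For $m=0$ we have $q=0$, a realization is a point $y_0$, and equality holds. Let $m\ge1$. The map $(y_0,\iota)\mapsto(y_m,\iota)$ is a bijection from $\mathcal R(u)$ onto the realizations of the reversed sequence $(\ell_m,\dots,\ell_1)$, and it reverses the walk. The reversed sequence has the same $m$ and $q$, and the vertex $y_m$ becomes the vertex with index $0$. So we may assume $v\le m-1$. Let $u'=(\ell_1,\dots,\ell_{m-1})$.

Suppose that $\ell_m$ occurs in $u'$. Then $L(u')=L(u)$ and $\mathcal R(u)\subseteq\mathcal R(u')$, with the same vertex $y_v$, and the induction hypothesis for $u'$ gives the bound.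

Suppose that $\ell_m$ does not occur in $u'$, so that $|L(u')|=q-1$. A realization of $u$ is a realization of $u'$ together with a value $\iota(\ell_m)$, and the admissible values are the $s(y_{m-1})$ sensitive directions at $y_{m-1}$. For $\alpha,\beta\ge0$ we have $\alpha^a\beta\le\frac a{a+1}\alpha^{a+1}+\frac1{a+1}\beta^{a+1}$, by the inequality of arithmetic and geometric means for $a$ copies of $\alpha^{a+1}$ and one copy of $\beta^{a+1}$. Hence
\[
\sum_{\mathcal R(u)}s(y_v)^a=\sum_{\mathcal R(u')}s(y_v)^as(y_{m-1})\le\frac a{a+1}\sum_{\mathcal R(u')}s(y_v)^{a+1}+\frac1{a+1}\sum_{\mathcal R(u')}s(y_{m-1})^{a+1}.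
\]
By the induction hypothesis, with marked index $v$ and $m-1$ respectively, both sums on the right are at most $\sum_xs(x)^{(a+1)+(q-1)}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
A pair $(x,w)\in\mathcal W(C)$ determines $C$: the direction set is the set of letters of $w$, and $x\in C$. So the sets $\mathcal W(C)$ are disjoint, and we have to count their union. A doubled word $w$ defines a perfect matching of the positions $1,\dots,2d$, two positions being matched when they carry the same letter. There are $(2d-1)!!$ perfect matchings, since the smallest unmatched position has successively $2d-1,2d-3,\dots,1$ possible partners. Fix a matching $\pi$, and let $u_\pi$ be the sequence of length $2d$ whose $j$-th label is the pair of $\pi$ containing $j$; it has $d$ labels. A pair $(x,w)$ of the union whose matching is $\pi$ yields the realization $(x,\iota)$ of $u_\pi$, where $\iota$ sends each pair of positions to their common letter, and $(x,\iota)$ determines $(x,w)$. By Lemma~\ref{lem:walks} with $a=0$ and $q=d$, there are at most $\sum_xs(x)^d$ such pairs for each $\pi$.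
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}
That $f$ takes only the values $\pm1$ is used twice: for $|f_T|\le1$ in Lemma~\ref{lem:reduction}, and for $\delta_C=|V_+|-|V_-|$ together with \eqref{eq:mono}, which identify the two traces in \eqref{eq:poly} with walks in $G$.
\end{remark}

\begin{remark}
Neither proposition can be improved in general, but the extremal cases we have seen differ. Proposition~\ref{prop:local} is an equality in case (ii) of Figure~\ref{fig:squares}. For the parity function $G$ is the whole cube, and there are $(2d)!/2^d=d!\,(2d-1)!!$ doubled words on each $T$. So $\sum_C|\mathcal W(C)|=2^n\binom nd\,d!\,(2d-1)!!$, and Proposition~\ref{prop:count} is sharp as $n\to\infty$. At the same time $d!\,|\delta_C|=d!\,2^d$ and $|\mathcal W(C)|=2^d\,d!\,(2d-1)!!$, so ignoring the signs in Proposition~\ref{prop:local} loses the factor $(2d-1)!!$.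
\end{remark}

\section{Ordinary and exponential moments}\label{sec:moments}

Binomial moments and ordinary moments differ only when $K_f$ is small, since $\binom kd\sim k^d/d!$ as $k\to\infty$. A substitution that multiplies $K_f$ and the sensitivity by the same large factor removes the difference.

\begin{proof}[Proof of Theorem~\ref{thm:moments}(a)]
Let $h$ be a Boolean function on $\{0,1\}^N$ and $B\ge1$ an integer. Define $f$ on $\{0,1\}^{[N]\times[B]}$ by $f(x)=h(z)$ with $z_i=x_{i1}\oplus\dots\oplus x_{iB}$. Since $\chi_S(z)=\chi_{S\times[B]}(x)$, the Fourier expansion of $f$ is $\sum_S\hat h(S)\chi_{S\times[B]}$, and $|S\times[B]|=B|S|$. Flipping $x_{ij}$ flips $z_i$, so $s(f,x)=B\,s(h,z)$. For uniform $x$ the bits $z_i$ are parities of disjoint blocks, so $z$ is uniform. Inequality \eqref{eq:ad} for $f$ reads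
\[
\sum_S\hat h(S)^2\binom{B|S|}d\le a_d\,B^d\,\mathbb{E}[s(h,z)^d].
\]
Divide by $B^d$ and let $B\to\infty$. Since $B^{-d}\binom{Bk}d\to k^d/d!$ for every integer $k\ge0$,
\begin{equation}\label{eq:moment}
\sum_S\hat h(S)^2|S|^d\le d!\,a_d\,\mathbb{E}[s(h,z)^d].
\end{equation}
So $b_d$ is finite and $b_d\le d!\,a_d$. Conversely, $\binom kd\le k^d/d!$ shows that \eqref{eq:ad} holds with $b_d/d!$ in place of $a_d$, so $a_d\le b_d/d!$. Theorem~\ref{thm:main} gives $b_d=d!\,a_d\le(2d-1)!!$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:moments}(b)]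
By part (a), $\sum_S\hat f(S)^2|S|^d\le(2d-1)!!\,s^d=d!\,\binom{2d}d(s/2)^d$ for $d\ge1$, and for $d=0$ the outer two expressions equal $1$. The binomial series gives $\sum_{d\ge0}\binom{2d}dt^d=(1-4t)^{-1/2}$ for $0\le t<\frac14$. With $t=\theta s/2$,
\[
\sum_S\hat f(S)^2e^{\theta|S|}=\sum_{d\ge0}\frac{\theta^d}{d!}\sum_S\hat f(S)^2|S|^d\le\sum_{d\ge0}\binom{2d}d\Bigl(\frac{\theta s}2\Bigr)^d=(1-2\theta s)^{-1/2}.\qedhere
\]
\end{proof}

\begin{remark}
Taking $\theta=\frac1{4s}$ and applying Markov's inequality gives the tail bound $\sum_{|S|\ge k}\hat f(S)^2\le\sqrt2\,e^{-k/(4s)}$. Since a standard Gaussian variable $\gamma$ has $\mathbb{E}\gamma^{2d}=(2d-1)!!$, part (a) says that every moment of $K_f$ is at most the corresponding moment of $\gamma^2s(f,x)$, with $\gamma$ independent of $x$.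
\end{remark}

\section{The lower bound}\label{sec:lower}

We need a function with $\mathbb{E}[s(h,x)^d]\le(Cd)^d$ for which $K_h$ reaches a large multiple of $d$ with a probability that is not too small. We take an AND of $r$ ORs on disjoint rows of $d$ variables. Its spectrum factors over the rows, and a row that meets $S$ typically contributes about $d/2$ elements. For $r=2^d$ the number of rows that meet $S$ has a Poisson-like tail, so $K_h\ge md/2$ with probability about $(2m)^{-m}$. Optimizing $m^d(2m)^{-m}$ leads to $m\approx d/\ln d$, which is the source of the logarithm in Theorem~\ref{thm:lower}.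

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
For $d=1$ the bound is less than $1=a_1$. Let $d\ge2$ and $r=2^d$. For $x=(x_{ij})\in\{0,1\}^{[r]\times[d]}$ put
\[
F(x)=\bigwedge_{i=1}^r\bigvee_{j=1}^dx_{ij}\in\{0,1\},\qquad h=1-2F\in\{-1,1\}.
\]

\emph{Sensitivity.} Let $N(x)$ be the number of rows of $x$ with exactly one $1$. If $F(x)=1$, a flip changes $F$ exactly when it removes the only $1$ of a row, so $s(h,x)=N(x)$. If $F(x)=0$, some row is zero. With two or more zero rows no flip changes $F$; with exactly one zero row the $d$ flips in that row do, and no others. So $s(h,x)^d\le d^d+N(x)^d$ for every $x$. For uniform $x$ the variable $N$ is binomial with parameters $r$ and $p=d\,2^{-d}$, so $rp=d$ and $\mathbb{E}\,e^N=(1+(e-1)p)^r\le e^{(e-1)d}$. From $N^d\le d!\,e^N$ and $d!\le d^d$,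
\begin{equation}\label{eq:sens}
\mathbb{E}[s(h,x)^d]\le d^d+d!\,e^{(e-1)d}\le2e^{2d}d^d.
\end{equation}

\emph{Spectrum.} On $\{0,1\}^d$ the indicator of the zero vector is $\prod_j\frac12(1+(-1)^{y_j})=2^{-d}\sum_A\chi_A(y)$. So the OR of a row, as a $0/1$ function, has Fourier coefficient $1-\frac1r$ at $\emptyset$ and $-\frac1r$ at every $A\ne\emptyset$. As $F$ is the product of these functions of disjoint sets of variables, $\hat F(S)$ is the product over the rows of the coefficients at the parts of $S$ in each row. At least $r/2$ of the $r$ subsets of a row have size at least $d/2$, since this holds for a set or for its complement. Let $1\le m\le r$, and consider only the sets $S$ that have such a subset in exactly $m$ rows and are empty in the others. They have $|S|\ge md/2$, so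
\[
\sum_{|S|\ge md/2}\hat F(S)^2\ge\binom rm\Bigl(\frac r2\cdot\frac1{r^2}\Bigr)^m\Bigl(1-\frac1r\Bigr)^{2(r-m)}\ge\Bigl(\frac rm\Bigr)^m(2r)^{-m}\Bigl(1-\frac1r\Bigr)^{2r}\ge\frac{(2m)^{-m}}{16}.
\]
The last step uses Bernoulli's inequality $(1-\frac1r)^{r/2}\ge1-\frac12$, valid as $r/2\ge1$, raised to the fourth power. Since $\hat h(S)^2=4\hat F(S)^2$ for $S\ne\emptyset$,
\begin{equation}\label{eq:spec}
\sum_S\hat h(S)^2|S|^d\ge\tfrac14\,(2m)^{-m}\Bigl(\frac{md}2\Bigr)^d.
\end{equation}

\emph{Choice of $m$.} By \eqref{eq:moment}, \eqref{eq:sens}, \eqref{eq:spec} and $d!\le d^d$,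
\[
a_d\ge\frac{\frac14(2m)^{-m}(md/2)^d}{d!\cdot2e^{2d}d^d}\ge\frac18\,(2m)^{-m}\Bigl(\frac m{2e^2d}\Bigr)^d.
\]
Take $m=\lceil d/\ln(2d)\rceil$. Since $\ln(2d)\ge\ln4>1$ and $d$ is an integer, $1\le m\le d\le r$. Therefore
\[
m\ln(2m)\le\Bigl(\frac d{\ln(2d)}+1\Bigr)\ln(2d)=d+\ln(2d),
\]
that is, $(2m)^{-m}\ge e^{-d}/(2d)$. Together with $m/d\ge1/\ln(2d)$ this gives
\[
a_d\ge\frac18\cdot\frac{e^{-d}}{2d}\Bigl(\frac1{2e^2\ln(2d)}\Bigr)^d=\frac1{16d}\bigl(2e^3\ln(2d)\bigr)^{-d}.\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{RS}
\emph{Robust Sensitivity},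
\texttt{https://eccc.weizmann.ac.il/report/2016/161/download/}.

\end{thebibliography}
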